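\title{Diagonals of all finite ranks and zero-set diagonals do not imply Dieudonn\'e completeness}

\begin{abstract}
We construct in ZFC a zero-dimensional Tychonoff space $X$ of cardinality $\mathfrak c$ that is not Dieudonn\'e complete, although a single sequence of open covers witnesses that $X$ has a rank $k$-diagonal for every $k\ge 1$, and the diagonal of $X$ is the intersection of countably many clopen subsets of $X\times X$. Thus neither a rank $4$-diagonal nor a zero-set diagonal implies Dieudonn\'e completeness. The space is a metacompact Moore space, and it is neither realcompact nor submetrizable. It is built from a graph whose edges become isolated points, and a Baire category argument shows that every continuous real function on it is constant on a member of a fixed nonconvergent filter. We also show that a zero-set diagonal does imply Dieudonn\'e completeness when a function defining the diagonal extends continuously over the square of the Dieudonn\'e completion.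
\end{abstract}

\section{Introduction}

A space $X$ is \emph{submetrizable} if it carries a metric that is continuous on $X\times X$; equivalently, if its topology contains a metrizable topology. This paper concerns two weakenings of submetrizability and the question whether they retain one of its consequences. Throughout, a Tychonoff space is a completely regular $T_1$ space, $\omega=\{0,1,2,\dots\}$, and $\mathfrak c=|\mathbb R|$.

For a cover $\gamma$ of $X$ and $A\subseteq X$ let $\mathrm{St}(A,\gamma)=\bigcup\{W\in\gamma: W\cap A\ne\emptyset\}$, and put $\mathrm{St}^1(x,\gamma)=\mathrm{St}(x,\gamma)=\mathrm{St}(\{x\},\gamma)$ and $\mathrm{St}^{k+1}(x,\gamma)=\mathrm{St}(\mathrm{St}^k(x,\gamma),\gamma)$. By induction on $k$, $y\in \mathrm{St}^k(x,\gamma)$ if and only if there is a chain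
\begin{equation}\label{eq:chain}
W_1,\dots,W_k\in\gamma,\qquad x\in W_1,\quad y\in W_k,\quad W_j\cap W_{j+1}\neq\emptyset\ \ (1\le j<k);
\end{equation}
in particular the relation is symmetric in $x$ and $y$. For $k\ge1$, the space $X$ has a \emph{rank $k$-diagonal} if there is a sequence $\{\gamma_n:n\in\omega\}$ of open covers with $\bigcap_n\mathrm{St}^k(x,\gamma_n)=\{x\}$ for every $x\in X$; equivalently, for any distinct $x,y$ there is $n$ with $y\notin\mathrm{St}^k(x,\gamma_n)$. The space $X$ has a \emph{zero-set diagonal} if $\Delta_X=\{(x,x):x\in X\}$ equals $f^{-1}(0)$ for some continuous $f:X\times X\to\mathbb R$.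

A continuous metric $\rho$ gives both properties. The function $f=\rho$ defines the diagonal. If $\gamma_n$ consists of the open sets of $\rho$-diameter at most $2^{-n}$, then a chain \eqref{eq:chain} forces $\rho(x,y)\le k2^{-n}$, so this one sequence witnesses rank $k$ for every $k$. The two properties weaken the metric in different directions: a rank $k$-diagonal imitates the triangle inequality for chains of $k$ sets, while a zero-set diagonal keeps a continuous function on $X\times X$ and drops the triangle inequality. The condition of rank $k$ becomes stronger as $k$ grows, because $\mathrm{St}^k\subseteq\mathrm{St}^{k+1}$. Rank $1$ says that $\Delta_X$ is a $G_\delta$-set in $X\times X$: pass from $\gamma_n$ to $O_n=\bigcup_{W\in\gamma_n}W\times W$, and from an open $O_n\supseteq\Delta_X$ to the cover by all open $W$ with $W\times W\subseteq O_n$. Since zero-sets are $G_\delta$-sets, a zero-set diagonal implies rank~$1$.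

A Tychonoff space is \emph{Dieudonn\'e complete} if it is complete with respect to the largest uniformity generating its topology. The following problem is posed in \cite{rank}.

\begin{quote}
(a) Is every Tychonoff space with a rank $4$-diagonal Dieudonn\'e complete?

(b) Is every Tychonoff space with a zero-set diagonal Dieudonn\'e complete?
\end{quote}

The simplest cases suggest the answer yes. Submetrizable Tychonoff spaces are Dieudonn\'e complete (Corollary~\ref{cor:submetrizable}). On the other side, the ordinal space $\omega_1$ is not Dieudonn\'e complete because every continuous real function on it is constant on a tail, and the same argument shows that every neighborhood of the diagonal contains the square of a tail, so that $\omega_1$ does not even have a rank $1$-diagonal (Example~\ref{ex:omega1}). One might expect that whatever collapses the continuous functions also collapses the diagonal. It need not.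

\begin{theorem}\label{thm:main}
There is, in ZFC, a zero-dimensional Tychonoff space $X$ with $|X|=\mathfrak c$ such that
\begin{enumerate}
\item[(i)] one sequence $\{\gamma_i:i\in\omega\}$ of open covers of $X$ witnesses that $X$ has a rank $k$-diagonal for every $k\ge1$;
\item[(ii)] $X$ has a zero-set diagonal; indeed $\Delta_X$ is the intersection of countably many clopen subsets of $X\times X$;
\item[(iii)] $X$ is not Dieudonn\'e complete.
\end{enumerate}
Moreover, $X$ is a metacompact Moore space, is not realcompact and is not submetrizable.
\end{theorem}

The case $k=4$ of (i) answers (a) in the negative, and (ii) answers (b) in the negative. No finite rank suffices for Dieudonn\'e completeness, nor do all finite ranks together with a zero-set diagonal. Here \emph{zero-dimensional} means having a base of clopen sets. A \emph{Moore space} is a regular space with a \emph{development}, a sequence $\{\gamma_i\}$ of open covers such that $\{\mathrm{St}(x,\gamma_i):i\in\omega\}$ is a neighborhood base at each point $x$. A space is \emph{metacompact} if every open cover has an open refinement in which every point lies in only finitely many members, and \emph{realcompact} if it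 is homeomorphic to a closed subspace of a power of $\mathbb R$.

Section~\ref{sec:complete} proves a positive result for zero-set diagonals and reduces (iii) to finding a filter that plays the role of the tails of $\omega_1$. Section~\ref{sec:graphs} introduces spaces built from graphs; in them, (i) and (ii) become statements about short paths, and information about continuous functions travels along edges. Section~\ref{sec:reals} shows on a space with three levels how to make all continuous functions constant on a large set, and why the natural covers then lose control of the diagonal. The remaining sections construct $X$ and verify its properties.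

\section{Dieudonn\'e completeness: a sufficient condition and an obstruction}\label{sec:complete}

We use the following standard facts about a Tychonoff space $X$. The largest uniformity generating its topology has as a base the sets $\{(x,y):\rho(x,y)<\varepsilon\}$, where $\rho$ is a continuous pseudometric on $X$ and $\varepsilon>0$. Hence a filter on $X$ is Cauchy for it if and only if for all such $\rho$ and $\varepsilon$ it has a member of $\rho$-diameter less than $\varepsilon$, and $X$ is Dieudonn\'e complete if and only if every such filter \emph{converges}, that is, contains all neighborhoods of some point. Filters are proper: they do not contain $\emptyset$. The completion of $X$ with respect to the largest uniformity is the \emph{Dieudonn\'e completion} $\mu X$, a Tychonoff space containing $X$ as a dense uniform subspace; if $X=\mu X$, then $X$ is Dieudonn\'e complete. Finally, a uniformly continuous real function on a dense uniform subspace of a uniform space extends to a continuous function on the whole space. A continuous $f:X\to\mathbb R$ is uniformly continuous for the largest uniformity, since $|f(x)-f(y)|$ is a continuous pseudometric. Therefore $X$ is \emph{$C$-embedded}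 in $\mu X$: every continuous real function on $X$ extends continuously over $\mu X$.

\begin{proposition}\label{prop:positive}
Let $X$ be a Tychonoff space, and suppose that $\Delta_X=f^{-1}(0)$ for a continuous $f:X\times X\to\mathbb R$ that extends to a continuous $\bar f:\mu X\times\mu X\to\mathbb R$. Then $X$ is Dieudonn\'e complete. In particular, a zero-set diagonal implies Dieudonn\'e completeness whenever $X\times X$ is $C$-embedded in $\mu X\times\mu X$.
\end{proposition}

\begin{proof}
First, every nonempty zero-set of $\mu X$ meets $X$. Indeed, let $g:\mu X\to\mathbb R$ be continuous with no zero in $X$. Then $1/(g|_X)$ extends to a continuous $h$ on $\mu X$, and $hg=1$ holds on the dense set $X$, hence on $\mu X$; so $g$ has no zero at all.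

Suppose that $p\in\mu X\setminus X$. The function $y\mapsto\bar f(y,y)$ vanishes on $X$, so $\bar f(p,p)=0$. The zero-set $\{y:\bar f(y,p)=0\}$ contains $p$, so it contains some $x_0\in X$. Choose a continuous $h:\mu X\to[0,1]$ with $h(p)=0$ and $h(x_0)=1$. The zero-set $\{y:|\bar f(x_0,y)|+h(y)=0\}$ contains $p$, so it contains some $x_1\in X$. Then $x_1\ne x_0$ and $f(x_0,x_1)=0$, a contradiction. Hence $X=\mu X$.
\end{proof}

\begin{corollary}\label{cor:submetrizable}
Every submetrizable Tychonoff space is Dieudonn\'e complete.
\end{corollary}

\begin{proof}
Let $\rho$ be a continuous metric on $X$. Since $|\rho(x,y)-\rho(x',y')|\le\rho(x,x')+\rho(y,y')$, the function $\rho$ is uniformly continuous on the dense uniform subspace $X\times X$ of $\mu X\times\mu X$, so it extends continuously, and Proposition~\ref{prop:positive} applies with $f=\rho$.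
\end{proof}

The triangle inequality was used exactly once, to extend the function. In any counterexample to (b), no function defining the diagonal extends continuously over $\mu X\times\mu X$.

To prove that a space is not Dieudonn\'e complete we need a Cauchy filter, and so we must control all continuous pseudometrics. The next lemma shows that for spaces of size at most $\mathfrak c$ it suffices to control real functions.

\begin{lemma}\label{lem:filter}
Let $X$ be a Tychonoff space with $|X|\le\mathfrak c$, and let $\mathcal F$ be a filter on $X$ that is closed under countable intersections and converges to no point. If every continuous $f:X\to\mathbb R$ is constant on some member of $\mathcal F$, then $X$ is neither Dieudonn\'e complete nor realcompact.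
\end{lemma}

\begin{proof}
We show that $\mathcal F$ is Cauchy. Let $\rho$ be a continuous pseudometric on $X$ and $\varepsilon>0$. Let $q:X\to T$ be the map onto the metric space obtained by identifying points at $\rho$-distance $0$; it is continuous and preserves distances, and $|T|\le\mathfrak c$.

The filter \emph{decides open subsets of $T$}: if $G\subseteq T$ is open, then $q^{-1}(G)\in\mathcal F$ or $X\setminus q^{-1}(G)\in\mathcal F$. This holds for $G=T$. For $G\neq T$ the continuous function $p\mapsto\mathrm{dist}(q(p),T\setminus G)$ is constant on some $F\in\mathcal F$; if the constant is positive then $F\subseteq q^{-1}(G)$, and if it is $0$ then $F\subseteq X\setminus q^{-1}(G)$.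

By A.~H.~Stone's theorem \cite[Theorem 4.4.1]{Engelking}, the cover of $T$ by balls of radius $\varepsilon/3$ has an open refinement $\bigcup_n\mathcal V_n$ in which each $\mathcal V_n$ consists of pairwise disjoint nonempty sets; all these sets have diameter less than $\varepsilon$. The sets $X\setminus q^{-1}(\bigcup\mathcal V_n)$ have empty intersection, so not all of them are in $\mathcal F$, and $q^{-1}(\bigcup\mathcal V_n)\in\mathcal F$ for some $n$. It remains to single out one member of $\mathcal V_n$ with countably many decisions. Since $|\mathcal V_n|\le|T|\le\mathfrak c$, we can write $\mathcal V_n=\{V_a:a\in R\}$ with $R\subseteq2^\omega$ and $a\mapsto V_a$ injective. For $j\in\omega$ and $b\in\{0,1\}$ let $G_j^b=\bigcup\{V_a:a(j)=b\}$. The open sets $G_j^0,G_j^1$ partition $\bigcup\mathcal V_n$. If neither preimage were in $\mathcal F$, then both complements would be, and their intersection with $q^{-1}(\bigcup\mathcal V_n)$ is empty. So $q^{-1}(G_j^{b(j)})\in\mathcal F$ for some $b(j)$. The set $F=\bigcap_jq^{-1}(G_j^{b(j)})$ belongs to $\mathcal F$ and is therefore nonempty. For $p\in F$, the unique $a\in R$ with $q(p)\in V_a$ satisfies $a(j)=b(j)$ for all $j$.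 Thus $b\in R$ and $F\subseteq q^{-1}(V_b)$, which has $\rho$-diameter less than $\varepsilon$. So $\mathcal F$ is a Cauchy filter that does not converge.

Suppose that $X$ is a closed subspace of $\mathbb R^\kappa$. Each coordinate function $\pi_s|_X$ has a constant value $r_s$ on some $F_s\in\mathcal F$. A basic neighborhood of $r=(r_s)_{s\in\kappa}$ restricts finitely many coordinates $s_1,\dots,s_m$, so it contains the nonempty set $F_{s_1}\cap\dots\cap F_{s_m}\in\mathcal F$. Hence $r$ lies in the closure of $X$, so $r\in X$, and $\mathcal F$ converges to $r$, a contradiction.
\end{proof}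

The bound $|X|\le\mathfrak c$ enters only in the indexing by $2^\omega$, and it has a role: if a set carries a free ultrafilter closed under countable intersections, then the same splitting along $2^\omega$ makes every real function constant on a member, but the discrete space on that set is Dieudonn\'e complete by Corollary~\ref{cor:submetrizable}.

\begin{example}\label{ex:omega1}
Let $X=\omega_1$ with the order topology, and let $O\supseteq\Delta_X$ be open. For every nonzero limit $\lambda<\omega_1$ choose $g(\lambda)<\lambda$ with $(g(\lambda),\lambda]^2\subseteq O$. By the pressing-down lemma, such a function $g$ takes one value $a$ on an uncountable set, so $(a,\omega_1)^2\subseteq O$. Consequently every $G_\delta$-set containing $\Delta_X$ contains the square of a tail. Applied to $\{(x,y):f(x)=f(y)\}$, this shows that every continuous $f$ is constant on a tail, and Lemma~\ref{lem:filter}, with the filter generated by the tails, shows that $\omega_1$ is not Dieudonn\'e complete. Applied to $\Delta_X$, it shows that $\omega_1$ has no rank $1$-diagonal.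
\end{example}

Our task is to produce a filter as in Lemma~\ref{lem:filter} on a space whose diagonal remains small.

\section{Spaces built from graphs}\label{sec:graphs}

Let $D$ be a set of \emph{vertices} and $E$ a set of two-element subsets of $D$, the \emph{edges}; we regard $D$ and $E$ as disjoint. Suppose that for every vertex $z$ we are given sets $E_0(z)\supseteq E_1(z)\supseteq\cdots$ of edges containing $z$, with $\bigcap_iE_i(z)=\emptyset$. Put $U_i(z)=\{z\}\cup E_i(z)$. The \emph{graph space} defined by these data is $X=D\cup E$, where $W\subseteq X$ is open if for every vertex $z\in W$ some $U_i(z)$ is contained in $W$. Thus edges are isolated points, and two vertices interact only through the edge between them. Three facts will be used throughout.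
\begin{enumerate}
\item[(G1)] The only vertex in $U_i(z)$ is $z$, and every edge in $U_i(z)$ has $z$ as an endpoint.
\item[(G2)] For every edge $e$ there is $i(e)$ such that $e$ lies in no set $U_i(z)$ with $i\ge i(e)$, because $e$ has only two endpoints and leaves the sets $E_i$ of each.
\item[(G3)] If $z\ne w$, then $U_i(z)\cap U_j(w)\subseteq\{\{z,w\}\}$ by (G1); hence by (G2), $U_0(z)\cap U_j(w)=\emptyset$ for all large $j$.
\end{enumerate}
Let $\gamma_i=\{U_i(z):z\in D\}\cup\{\{e\}:e\in E\}$.

\begin{lemma}\label{lem:graphspace}
A graph space is a zero-dimensional Tychonoff space and a metacompact Moore space with development $\{\gamma_i\}$.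
\end{lemma}

\begin{proof}
The sets $U_i(z)$ are open by (G1), and together with the singletons $\{e\}$ they form a base. Each $U_i(z)$ is closed: edges are isolated, and a vertex $w\neq z$ has a neighborhood $U_j(w)$ missing $U_i(z)$ by (G3). Each $\{e\}$ is closed by (G2), and $\{z\}=\bigcap_iU_i(z)$ is closed. So $X$ is $T_1$ with a clopen base, and indicator functions of clopen sets give complete regularity. By (G1), $\mathrm{St}(z,\gamma_i)=U_i(z)$, and by (G2), $\mathrm{St}(e,\gamma_i)=\{e\}$ for $i\ge i(e)$, so $\{\gamma_i\}$ is a development. Any open cover is refined by a cover consisting of one set $U_{i(z)}(z)$ for each vertex $z$ and all singletons $\{e\}$; a vertex lies in one of these sets and an edge in at most three.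
\end{proof}

\subsection*{The diagonal}

A \emph{path with $l$ edges} from $z$ to $w$ is a sequence of vertices $z=z_0,\dots,z_l=w$ in which $\{z_{j-1},z_j\}\in E$ for $1\le j\le l$. It is a \emph{$G_i$-path} if all its edges belong to the set $G_i$ of those $e=\{u,v\}\in E$ with $e\in U_i(u)\cap U_i(v)$. By (G3), for $u\ne v$ we have $U_i(u)\cap U_i(v)\neq\emptyset$ if and only if $\{u,v\}\in G_i$.

\begin{lemma}\label{lem:rank}
Let $k\ge1$. Suppose that for any distinct vertices $z,w$ there is $i$ such that no $G_i$-path with at most $k-1$ edges joins $z$ to $w$. Then $\{\gamma_i\}$ witnesses that $X$ has a rank $k$-diagonal. In particular, every graph space has a rank $2$-diagonal.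
\end{lemma}

\begin{proof}
Let $p\neq q$ be points of $X$. If one of them, say $p$, is an edge $e$, take $i\ge i(e)$; then $\{e\}$ is the only member of $\gamma_i$ containing $e$, so $\mathrm{St}^k(e,\gamma_i)=\{e\}$. Let $p,q$ be vertices, take $i$ as in the hypothesis, and suppose that a chain \eqref{eq:chain} in $\gamma_i$ joins $p$ to $q$. Then $W_1=U_i(p)$ and $W_k=U_i(q)$. A singleton $W_j=\{e\}$ can be deleted from the chain, since its two neighbors both contain $e$, and so can a repetition of a set. What remains is a chain $U_i(z_1),\dots,U_i(z_l)$ with $z_1=p$, $z_l=q$, $l\le k$ and $z_j\ne z_{j+1}$, which gives a $G_i$-path with at most $k-1$ edges, a contradiction. For $k=2$ the hypothesis holds by (G2).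
\end{proof}

For the zero-set diagonal, the natural neighborhoods of $\Delta_X$ are the unions $O_n$ of the squares of members of $\gamma_n$, and we ask when they are closed. A pair $(z,w)$ of vertices is approximated by pairs of edges at $z$ and at $w$, and such a pair lies in $O_n$ when the two edges meet in a third vertex $u$. At $u$ the edges need only lie in $U_n(u)$ for the fixed $n$, so the criterion imposes no condition there.

\begin{lemma}\label{lem:zeroset}
Suppose that for any distinct vertices $z,w$ there is $m$ such that no vertex $u$ satisfies both $\{z,u\}\in U_m(z)$ and $\{u,w\}\in U_m(w)$. Then $\Delta_X$ is the intersection of countably many clopen subsets of $X\times X$, and $X$ has a zero-set diagonal.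
\end{lemma}

\begin{proof}
Let $O_n=\bigcup_{u\in D}\bigl(U_n(u)\times U_n(u)\bigr)\cup\{(e,e):e\in E\}$. This set is open, symmetric, and contains $\Delta_X$. To see that it is closed, let $(a,b)\notin O_n$; we find a neighborhood of $(a,b)$ missing $O_n$. If $a,b\in E$, then $(a,b)$ is isolated.

Let $a=e\in E$ and $b=z\in D$; by symmetry this also covers $a\in D$, $b\in E$. By (G2) and (G3) choose $m$ with $e\notin U_m(z)$ and $U_m(z)\cap U_n(u)=\emptyset$ for each endpoint $u\ne z$ of $e$. Suppose that $(e,b')\in O_n$ with $b'\in U_m(z)$. Then $b'\neq e$, so $e,b'\in U_n(u)$ for some $u$, which is an endpoint of $e$. Since $b'\in U_m(z)\cap U_n(u)$, the choice of $m$ gives $u=z$. Then $e,z\in U_n(z)$ and $(e,z)\in O_n$, a contradiction. So $\{e\}\times U_m(z)$ misses $O_n$.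

Let $a=z$ and $b=w$ be vertices; then $z\ne w$. The hypothesis persists when $m$ grows, so we can choose $m$ as in the hypothesis with $\{z,w\}\notin U_m(z)\cup U_m(w)$. Suppose that $(a',b')\in O_n$ with $a'\in U_m(z)$ and $b'\in U_m(w)$. If $a'=b'$, then $a'=\{z,w\}\in U_m(z)$ by (G3), which is excluded. Otherwise $a',b'\in U_n(u)$ for some $u$. If $u=z$, then $b'\in U_n(z)\cap U_m(w)$, so $b'=\{z,w\}\in U_m(w)$; if $u=w$, then $a'\in U_m(z)\cap U_n(w)$, so $a'=\{z,w\}\in U_m(z)$; both are excluded. If $u\notin\{z,w\}$, then $a'=\{z,u\}\in U_m(z)$ and $b'=\{u,w\}\in U_m(w)$, contrary to the hypothesis. So $U_m(z)\times U_m(w)$ misses $O_n$.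

Next, $\bigcap_nO_n=\Delta_X$. Let $a\ne b$. If both are vertices, then $(a,b)\notin O_0$ by (G1). If one of them is an edge $e$, then $(a,b)\in O_n$ implies $e\in U_n(u)$ for some $u$, which fails for $n\ge i(e)$. Finally, $g=\sum_n2^{-n-1}\mathbf 1_{(X\times X)\setminus O_n}$ is a uniform limit of continuous functions, and $g^{-1}(0)=\Delta_X$.
\end{proof}

\subsection*{Transfer of values along edges}

The set $D$ is closed and discrete in $X$, so it is not obvious that the values of a continuous $f$ at different vertices are related at all. For $\eta>0$ and $p\in D$ let $i_\eta(p)$ be the least $i$ such that $|f(q)-f(p)|<\eta/2$ for all $q\in U_i(p)$. If an edge $\{z,w\}$ lies in both $U_{i_\eta(z)}(z)$ and $U_{i_\eta(w)}(w)$, then $|f(z)-f(w)|<\eta$. The difficulty is that $i_\eta$ is an arbitrary function into $\omega$, with no uniform bound. The remedy is Baire category: we attach real numbers to the vertices and find a set of vertices on which $i_\eta$ is bounded and whose numbers are somewhere dense. Recall that a subset of $\mathbb R$ is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets; these words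 always refer to $\mathbb R$ with its usual topology.

\begin{definition}
A \emph{link of index} $\nu\in\omega\cup\{\infty\}$ in a graph space is a triple $(L,L',\theta)$ consisting of disjoint sets $L,L'\subseteq D$ and a map $\theta:L\cup L'\to\mathbb R$ such that for all $z\in L$, $w\in L'$ and $i\in\omega$ with $|\theta(z)-\theta(w)|<2^{-i}$, the pair $e=\{z,w\}$ is an edge, $e\in U_i(z)$, and $e\in U_i(w)$ provided that $i\le\nu$.
\end{definition}

For a closed interval $J=[a,b]$ and $\eta>0$ let $J^\eta=[a-\eta,b+\eta]$.

\begin{lemma}[Link lemma]\label{lem:link}
Let $(L,L',\theta)$ be a link of index $\nu$, let $f:X\to\mathbb R$ be continuous, $J$ a closed interval, $\eta>0$, and $M=\{z\in L:f(z)\in J\}$. There is an open set $G\subseteq\mathbb R$ such that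
\begin{enumerate}
\item[(a)] $G$ meets every open set $U$ for which $\theta[M]\cap U$ is nonmeager;
\item[(b)] $f(w)\in J^\eta$ for every $w\in L'$ with $\theta(w)\in G$ and $i_\eta(w)\le\nu$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Gamma_j=\{\theta(z):z\in M,\ i_\eta(z)\le j\}$ and $G=\bigcup_j\operatorname{int}\overline{\Gamma_j}$.

(a) If $\theta[M]\cap U=\bigcup_j(\Gamma_j\cap U)$ is nonmeager, then the closure of some $\Gamma_j\cap U$ contains a nonempty open set $W$. The set $W$ meets $\Gamma_j\cap U$, so $W\cap U$ is a nonempty open subset of $\overline{\Gamma_j}$, and $W\cap U\subseteq G\cap U$.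

(b) Let $\theta(w)\in\overline{\Gamma_j}$ and $i_\eta(w)\le\nu$. Choose $z\in M$ with $i_\eta(z)\le j$ and $|\theta(z)-\theta(w)|<2^{-\max(j,i_\eta(w))}$. The definition of a link, applied with $i=i_\eta(z)$ and with $i=i_\eta(w)$, puts $\{z,w\}$ into $U_{i_\eta(z)}(z)\cap U_{i_\eta(w)}(w)$. Hence $|f(z)-f(w)|<\eta$.
\end{proof}

For $\nu=\infty$ the lemma improves the quality of the information at the price of $\eta$: a statement about nonmeager many vertices of $L$ becomes a statement about \emph{all} vertices of $L'$ over an open set. Finite indices will be needed in Section~\ref{sec:space}.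

\section{Two ways to measure distance, and a space with three levels}\label{sec:reals}

The link lemma alone cannot make functions constant, since its conclusion is local in $\theta$. To spread local information over the whole line we equip a set $K$ of reals with two injections $\alpha,\beta$ into $\mathbb R$ such that every set that is open for $\alpha$ is everywhere nonmeager for $\beta$.

A \emph{perfect} set is a nonempty closed subset of $\mathbb R$ without isolated points. There are $\mathfrak c$ perfect sets, and each has $\mathfrak c$ points. Every nonempty open set $V$ contains $\mathfrak c$ pairwise disjoint perfect sets (the fibers of a copy of $2^\omega\times2^\omega$), and every dense $G_\delta$-subset of $V$ contains a perfect set. Call $B\subseteq\mathbb R$ \emph{thick} if it meets every perfect set. For thick $B$ and nonempty open $V$: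
\begin{enumerate}
\item[(T1)] $|B\cap V|=\mathfrak c$, since $B$ meets each of $\mathfrak c$ disjoint perfect subsets of $V$;
\item[(T2)] $B\cap V$ is nonmeager; otherwise, by the Baire category theorem, $V\setminus B$ would contain a dense $G_\delta$-subset of $V$, hence a perfect set missing $B$.
\end{enumerate}

Fix pairwise disjoint thick sets
\[
A_n\ (n\in\omega),\qquad C,\qquad C',\qquad B_j\ (j\ge1).
\]
To obtain them, enumerate the perfect sets as $\{P_\xi:\xi<\mathfrak c\}$ and at stage $\xi$ put a new point of $P_\xi$ into each of the countably many sets, using distinct points; this is possible because fewer than $\mathfrak c$ points have been used before stage $\xi$.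

Let $(I_j)_{j\ge1}$ enumerate the nonempty open intervals with rational endpoints. Put
\[
K_j=B_j\cap I_j,\qquad K=\bigcup_{j\ge1}K_j,\qquad S=K\cup C\cup C'\cup\bigcup_nA_n .
\]
The sets $A_n$, $C$, $C'$, $K$ are pairwise disjoint. Let $\alpha:S\to\mathbb R$ be the identity. Let $\beta:S\to\mathbb R$ be the identity off $K$ and map each $K_j$ bijectively onto $B_j$, which is possible by (T1). Both maps are injective, because the sets $B_j$ are disjoint from each other and from $S\setminus K$.

\begin{lemma}\label{lem:scatter}
If $V,W\subseteq\mathbb R$ are nonempty open sets, then $\beta[K\cap V]\cap W$ is nonmeager. In particular, for $s,t\in\mathbb R$ and $\varepsilon>0$ there is $k\in K$ with $|k-s|<\varepsilon$ and $|\beta(k)-t|<\varepsilon$.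
\end{lemma}

\begin{proof}
Choose $j$ with $I_j\subseteq V$. Then $K_j\subseteq K\cap V$, and $\beta[K_j]\cap W=B_j\cap W$ is nonmeager by (T2).
\end{proof}

\begin{example}\label{ex:three}
Let $Y$ be the graph space with vertex set $A_0\cup K\cup C$ and with edges $\{a,k\}$ and $\{k,c\}$ for all $a\in A_0$, $k\in K$, $c\in C$. Put $d(\{a,k\})=|a-k|$ and $d(\{k,c\})=|\beta(k)-c|$; these numbers are positive, so we may let $E_i(z)$ be the set of edges $e$ at $z$ with $d(e)<2^{-i}$. Then $(A_0,K,\alpha)$ and $(K,C,\beta)$ are links of index $\infty$.

\emph{Every continuous $f:Y\to\mathbb R$ is constant on $C$ off a meager set.} Let $\eta>0$ and cover $\mathbb R$ by countably many closed intervals of length $\eta$. Since $A_0$ is nonmeager, $\{a\in A_0:f(a)\in J\}$ is nonmeager for one such interval $J$. The link lemma gives a nonempty open $G$ with $f(k)\in J^\eta$ for all $k\in K\cap G$. By Lemma~\ref{lem:scatter}, the $\beta$-image of $\{k\in K:f(k)\in J^\eta\}$ is nonmeager in every nonempty open set. The link lemma for $(K,C,\beta)$ now gives a \emph{dense} open $G_\eta$ with $f(c)\in J^{2\eta}$ for all $c\in C\cap G_\eta$. On $C\cap\bigcap_{q\ge1}G_{1/q}$ the values of $f$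 differ by at most $5/q$ for all $q$.

The sets $F\subseteq Y$ with $C\setminus F$ meager form a filter closed under countable intersections. It does not converge, because its members contain uncountably many vertices, while every point has a neighborhood with at most one vertex. By Lemmas \ref{lem:filter} and \ref{lem:rank}, $Y$ has a rank $2$-diagonal and is not Dieudonn\'e complete.

\emph{The criteria for the diagonal go no further.} Let $a\in A_0$, $c\in C$, $i\in\omega$. By Lemma~\ref{lem:scatter} there is $k\in K$ with $|a-k|<2^{-i}$ and $|\beta(k)-c|<2^{-i}$. So $a,k,c$ is a $G_i$-path, $c\in\mathrm{St}^3(a,\gamma_i)$ for all $i$, and the hypothesis of Lemma~\ref{lem:zeroset} fails.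
\end{example}

The example locates the conflict. Along a path whose edges are all measured by the same injection $\theta$, the triangle inequality in $\mathbb R$ holds and distinct vertices stay apart. It is lost at the vertex $k$, where an $\alpha$-edge meets a $\beta$-edge; and this change of measure is what makes functions constant.

\section{The space $X$}\label{sec:space}

The argument of Example~\ref{ex:three} needs the same point $k\in K$ to be reached by $\alpha$-edges and left by $\beta$-edges, but it does not need these edges to meet in one vertex. We give vertices two coordinates $x,y$. While $x=k$ is held fixed, the edges move $y$, and they carry the information about $f$ far away before $x$ is moved again. The second coordinate must be treated in the same way, or else functions could depend on it. This leads to four moves in the order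
\[
x \text{ by }\alpha,\qquad y\text{ by }\alpha,\qquad x\text{ by }\beta,\qquad y\text{ by }\beta .
\]
If each move is a single edge, then Lemma~\ref{lem:scatter}, applied in each coordinate, joins every vertex of the bottom level to every vertex of the top level by a $G_i$-path with four edges, for every $i$ (see Remark~\ref{rem:five}). To handle all $k$ at once, we stretch the two middle moves into infinite \emph{ladders}: levels $\lambda_1,\lambda_2,\dots$ followed by a limit level, which is joined to $\lambda_n$ by links of finite index $n$. In $G_i$ only the links of index at least $i$ survive, so climbing a ladder takes about $i$ edges.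

\subsection*{Levels}
The levels are labeled by the ordinals $\lambda\le\omega2+2$, where $\omega2=\omega+\omega$. Let $D_\lambda=\{\lambda\}\times P_\lambda\times Q_\lambda$, with points $(\lambda,x,y)$, where
\begin{center}
\small
\begin{tabular}{c|cccccccc}
$\lambda$ & $0$ & $n\ (1\le n<\omega)$ & $\omega$ & $\omega+1$ & $\omega+n\ (2\le n<\omega)$ & $\omega2$ & $\omega2+1$ & $\omega2+2$\\ \hline
$P_\lambda$ & $A_0$ & $K$ & $K$ & $K$ & $A_{n-2}$ & $C$ & $C'$ & $C'$\\
$Q_\lambda$ & $A_0$ & $A_{n-1}$ & $C$ & $K$ & $K$ & $K$ & $K$ & $C$
\end{tabular}
\end{center}
and let $D=\bigcup_\lambda D_\lambda$. The pairs $(P_\lambda,Q_\lambda)$ are distinct and are formed from pairwise disjoint sets, so the products $P_\lambda\times Q_\lambda$ are pairwise disjoint: a vertex is determined by its coordinates $(x,y)$.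

\subsection*{Steps}
A step $\lambda\to\mu$ moves one coordinate and has a \emph{type} in $\{\alpha,\beta\}$. The steps are the following (Figure~\ref{fig:levels}).
\begin{itemize}
\item The \emph{first step} $0\to1$ moves $x$ and has type $\alpha$.
\item The steps of the \emph{lower ladder} move $y$ and have type $\alpha$: they are $n\to n+1$ $(1\le n<\omega)$, $n\to\omega$ $(2\le n<\omega)$, and $\omega\to\omega+1$.
\item The steps of the \emph{upper ladder} move $x$ and have type $\beta$: they are $\omega+n\to\omega+n+1$ $(1\le n<\omega)$, $\omega+n\to\omega2$ $(2\le n<\omega)$, and $\omega2\to\omega2+1$.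
\item The \emph{last step} $\omega2+1\to\omega2+2$ moves $y$ and has type $\beta$.
\end{itemize}
The steps $n\to\omega$ and $\omega+n\to\omega2$ are \emph{limit steps} of index $n$; all others are \emph{successor steps} and have index $\infty$. The table shows that for each step the fixed coordinate ranges over the same set at both levels, and the moving coordinate ranges over disjoint sets.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=0.95,font=\small]
\foreach \x/\lab in {0/K,1/A_0,2/A_1,3/A_2,4/\cdots,5/C,6/C'} \node at (\x,-0.9) {$\lab$};
\foreach \y/\lab in {0/A_0,1/A_1,2/A_2,3/\vdots,4/C,5/K} \node at (-0.8,\y) {$\lab$};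
\draw[gray] (-0.5,5.5) -- (-0.5,-0.55) -- (6.5,-0.55);
\node (a0) at (1,0) {$0$}; \node (a1) at (0,0) {$1$}; \node (a2) at (0,1) {$2$};
\node (a3) at (0,2) {$3$}; \node (ad) at (0,3) {$\vdots$}; \node (b0) at (0,4) {$\omega$};
\node (b1) at (0,5) {$\omega+1$}; \node (b2) at (1,5) {$\omega+2$}; \node (b3) at (2,5) {$\omega+3$};
\node (b4) at (3,5) {$\omega+4$}; \node (bd) at (4,5) {$\cdots$}; \node (c0) at (5,5) {$\omega2$};
\node (c1) at (6,5) {$\omega2+1$}; \node (c2) at (6,4) {$\omega2+2$};
\foreach \p/\q in {a0/a1,a1/a2,a2/a3,a3/ad,b0/b1} \draw[->] (\p) -- (\q);
\foreach \p in {a2,a3} \draw[->,dashed] (\p) to[bend right=35] (b0);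
\foreach \p/\q in {b1/b2,b2/b3,b3/b4,b4/bd,c0/c1,c1/c2} \draw[->,very thick] (\p) -- (\q);
\foreach \p in {b2,b3,b4} \draw[->,very thick,dashed] (\p) to[bend right=35] (c0);
\end{tikzpicture}
\caption{The levels of $X$. Level $\lambda$ is placed in the column of the set $P_\lambda$ of its $x$-values and in the row of the set $Q_\lambda$ of its $y$-values. Horizontal arrows are steps moving $x$, vertical arrows are steps moving $y$. Thin arrows have type $\alpha$, thick arrows have type $\beta$, and dashed arrows are limit steps.}
\label{fig:levels}
\end{figure}

\subsection*{Edges and topology}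
Let $E$ consist of all $e=\{z,w\}$ with $z\in D_\lambda$, $w\in D_\mu$, where $\lambda\to\mu$ is a step and $z,w$ have the same fixed coordinate. We call $z$ the \emph{lower} and $w$ the \emph{upper} endpoint, we call $e$ an \emph{$x$-edge} or a \emph{$y$-edge} according to the coordinate that moves, and we give $e$ the type $\theta$ and the index $\nu(e)$ of its step. If $t,t'$ are the moving coordinates of $z,w$, the \emph{span} of $e$ is $d(e)=|\theta(t)-\theta(t')|$. It is positive, since $t\neq t'$ and $\theta$ is injective. Put
\[
E_i(z)=\{e\in E: z\in e,\ d(e)<2^{-i},\text{ and } i\le\nu(e)\text{ if $z$ is the upper endpoint of $e$}\}.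
\]
These sets decrease in $i$ and have empty intersection. Let $X=D\cup E$ be the resulting graph space. By (T1), $|D|=\mathfrak c$, so $|X|=\mathfrak c$. Three consequences of the definition will be used.
\begin{enumerate}
\item[(X1)] $G_i=\{e\in E: d(e)<2^{-i},\ i\le\nu(e)\}$.
\item[(X2)] The endpoints of the four kinds of edges lie in the following levels:
\[
\begin{array}{llll}
x,\ \text{type }\alpha: & 0,\,1; &\qquad x,\ \text{type }\beta: & \omega+1\le\lambda\le\omega2+1;\\
y,\ \text{type }\alpha: & 1\le\lambda\le\omega+1; &\qquad y,\ \text{type }\beta: & \omega2+1,\ \omega2+2 .
\end{array}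
\]
\item[(X3)] Fix a step $\lambda\to\mu$ of type $\theta$ and index $\nu$ and a value $s$ of its fixed coordinate. The vertices of $D_\lambda$ and of $D_\mu$ with fixed coordinate $s$, together with the map sending a vertex to the $\theta$-value of its moving coordinate, form a link of index $\nu$.
\end{enumerate}

The restriction $i\le\nu(e)$ is imposed at the upper endpoint only. Without it, $G_i$ would contain paths through the levels $0,1,2,\omega,\omega+1,\omega+2$, which have five edges and include $x$-edges of both types. If it were imposed at the lower endpoint as well, then an edge of index $n$ would lie in no $U_i(z)$ with $i>n$, and a vertex at level $n$ or $\omega+n$ would have a neighborhood containing no edge to the limit level.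

\section{The diagonal of $X$}\label{sec:diagonal}

For distinct vertices $z=(\lambda,x,y)$ and $w=(\mu,x',y')$ we have $(x,y)\ne(x',y')$, so we may let $\delta(z,w)>0$ be the least positive number among
\[
|x-x'|,\qquad|\beta(x)-\beta(x')|,\qquad|y-y'|,\qquad|\beta(y)-\beta(y')|.
\]
Call a path \emph{pure} if all its $x$-edges have the same type and all its $y$-edges have the same type. Pure paths obey the triangle inequality.

\begin{lemma}\label{lem:pure}
If a pure path with $l$ edges, all of span less than $2^{-i}$, joins $z$ to $w\neq z$, then $\delta(z,w)<l2^{-i}$.
\end{lemma}

\begin{proof}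
Choose a coordinate in which $z$ and $w$ differ, with values $t\neq t'$. The path contains edges moving this coordinate; let $\theta$ be their common type. Only these edges change the coordinate, and each changes its $\theta$-value by less than $2^{-i}$. Since $\theta$ is injective, $0<|\theta(t)-\theta(t')|<l2^{-i}$, and $\delta(z,w)\le|\theta(t)-\theta(t')|$.
\end{proof}

\begin{lemma}\label{lem:height}
If $i\ge k+2$, then every $G_i$-path with at most $k$ edges is pure.
\end{lemma}

\begin{proof}
Define the height of a level by
\[
\varphi(n)=\min(n,i),\qquad\varphi(\omega+n)=i+\min(n,i)\quad(n<\omega),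
\]
and $\varphi=2i$ on $\omega2,\ \omega2+1,\ \omega2+2$. A successor step $\lambda\to\lambda+1$ changes $\varphi$ by at most $1$. An edge of $G_i$ that comes from a limit step has index $n\ge i$ by (X1), and then $\varphi(n)=i=\varphi(\omega)$ and $\varphi(\omega+n)=2i=\varphi(\omega2)$. So $\varphi$ changes by at most $1$ along each edge of $G_i$. By (X2), the endpoints of $x$-edges have $\varphi\le1$ for type $\alpha$ and $\varphi\ge i+1$ for type $\beta$, and the endpoints of $y$-edges have $\varphi\le i+1$ for type $\alpha$ and $\varphi=2i$ for type $\beta$. A $G_i$-path that is not pure therefore has at least $i-1>k$ edges.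
\end{proof}

\begin{proposition}\label{prop:diagonal}
The space $X$ satisfies \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
Let $z\neq w$ be vertices. Given $k\ge1$, choose $i\ge k+2$ with $k2^{-i}\le\delta(z,w)$. A $G_i$-path from $z$ to $w$ with $l\le k$ edges would be pure, and Lemma~\ref{lem:pure} would give $\delta(z,w)<l2^{-i}\le\delta(z,w)$. So Lemma~\ref{lem:rank} applies for every $k$, with the same covers $\gamma_i$.

For (ii) choose $m$ with $2\cdot2^{-m}\le\delta(z,w)$, and suppose that $\{z,u\}\in U_m(z)$ and $\{u,w\}\in U_m(w)$. Both edges have span less than $2^{-m}$, but they need not belong to $G_m$, so we use (X2) directly: no level contains endpoints of $x$-edges of both types, or of $y$-edges of both types. Since the two edges share the vertex $u$, the path $z,u,w$ is pure, and Lemma~\ref{lem:pure} gives $\delta(z,w)<2\cdot2^{-m}$, a contradiction. So Lemma~\ref{lem:zeroset} applies.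
\end{proof}

\section{Continuous functions on $X$}\label{sec:functions}

We repeat the argument of Example~\ref{ex:three} in two variables. The link lemma acts on one coordinate while the other is fixed, so the statements to be transported have two nested quantifiers, and their order has to be reversed whenever the moving coordinate changes.

Let $Z$ be one of the sets $A_n,C,C',K$, let $\theta\in\{\alpha,\beta\}$, let $U\subseteq\mathbb R$ be nonempty and open, and let $\phi(t)$ be a property of points $t\in Z$. We write
\begin{itemize}
\item $\mathsf N^\theta_U\,t\in Z\ \phi(t)$ if $\{\theta(t):t\in Z,\ \phi(t)\}\cap U$ is nonmeager;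
\item $\mathsf O^\theta_U\,t\in Z\ \phi(t)$ if there is a nonempty open $V\subseteq U$ such that $\phi(t)$ holds for all $t\in Z$ with $\theta(t)\in V$.
\end{itemize}
The superscript is omitted when $Z\ne K$, since then $\alpha$ and $\beta$ are both the identity on $Z$, and the subscript is omitted when $U=\mathbb R$. Both quantifiers are monotone: if $\phi(t)$ implies $\psi(t)$ for all $t\in Z$, then $\phi$ may be replaced by $\psi$. The proof uses four rules.

\begin{lemma}[Switch]\label{lem:switch}
If $\mathsf O^\alpha t\in K\ \phi(t)$, then $\mathsf N^\beta_W\,t\in K\ \phi(t)$ for every nonempty open $W$.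
\end{lemma}

\begin{proof}
If $\phi$ holds on $K\cap V$, apply Lemma~\ref{lem:scatter} to $V$ and $W$.
\end{proof}

\begin{lemma}[Exchange]\label{lem:exchange}
If $\mathsf N^\theta_U\,s\in Z\ \mathsf O^{\theta'}_W\,t\in Z'\ \phi(s,t)$, then $\mathsf O^{\theta'}_W\,t\in Z'\ \mathsf N^\theta_U\,s\in Z\ \phi(s,t)$.
\end{lemma}

\begin{proof}
For each $s$ satisfying the inner statement choose $j(s)$ such that $I_{j(s)}\subseteq W$ and $\phi(s,t)$ holds for all $t\in Z'$ with $\theta'(t)\in I_{j(s)}$. There are countably many values, so for some $j$ the set $\{\theta(s):j(s)=j\}\cap U$ is nonmeager. For every $t\in Z'$ with $\theta'(t)\in I_j$, the property $\phi(s,t)$ holds for all these $s$.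
\end{proof}

For the last two rules let $f:X\to\mathbb R$ be continuous, $J$ a closed interval and $\eta>0$. When a value of the fixed coordinate is chosen, $f_\lambda(t)$ denotes the value of $f$ at the vertex of level $\lambda$ with moving coordinate $t$.

\begin{lemma}[Step]\label{lem:step}
Let $\lambda\to\mu$ be a successor step of type $\theta$ whose moving coordinate ranges over $Z$ at $\lambda$ and over $Z'$ at $\mu$, and choose a value of the fixed coordinate. If $\mathsf N^\theta_U\,t\in Z\ f_\lambda(t)\in J$, then $\mathsf O^\theta_U\,t\in Z'\ f_\mu(t)\in J^\eta$.
\end{lemma}

\begin{proof}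
Apply the link lemma to the link (X3) of index $\infty$, and take $V=G\cap U$.
\end{proof}

The fourth rule says that a whole ladder behaves like one successor step. Applying Lemma~\ref{lem:step} rung by rung would shrink the open set infinitely often, and nothing might remain at the limit level. Instead we apply it once, fix the open set $V$ that it gives, and from then on propagate the statement ``for all $t\in V$ outside a meager set'', which passes through countably many links with no loss in $V$ or in the interval.

\begin{lemma}[Ladder]\label{lem:ladder}
Consider the lower or the upper ladder, with type $\theta$, bottom level $\lambda_1$ and top level $\tau$; thus $(\lambda_1,\tau)$ is $(1,\omega+1)$ or $(\omega+1,\omega2+1)$. Let the moving coordinate range over $Z$ at $\lambda_1$ and over $Z'$ at $\tau$, and choose a value in $K$ of the fixed coordinate. If $\mathsf N^\theta_U\,t\in Z\ f_{\lambda_1}(t)\in J$, then $\mathsf O^\theta_U\,t\in Z'\ f_\tau(t)\in J^\eta$.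
\end{lemma}

\begin{proof}
Let $\lambda_n$ be $n$ or $\omega+n$, and let $\lambda_\omega$ be the limit level $\omega$ or $\omega2$, so that $\tau=\lambda_\omega+1$. For $2\le n\le\omega$ the moving coordinate at $\lambda_n$ ranges over a thick set $Z_n$ on which $\theta$ is the identity, with $Z_\omega=C$. Let $H=J^{\eta/2}$. By Lemma~\ref{lem:step} for $\lambda_1\to\lambda_2$ there is a nonempty open $V\subseteq U$ with $f_{\lambda_2}(t)\in H$ for all $t\in Z_2\cap V$. For $2\le n\le\omega$ consider the statement
\[
(\ast_n)\qquad f_{\lambda_n}(t)\in H\ \text{ for all $t\in Z_n\cap V$ outside a meager set.}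
\]
We have $(\ast_2)$. If $(\ast_n)$ holds, then by (T2) the set $\{t\in Z_n:f_{\lambda_n}(t)\in H\}$ is nonmeager in every nonempty open subset of $V$. Hence, for a link (X3) starting at $\lambda_n$, the set $G$ given by the link lemma for $H$ and any tolerance $1/q$ meets every nonempty open subset of $V$; being open, it covers $V$ up to a nowhere dense set.

Let $2\le n<\omega$ and assume $(\ast_n)$. Let $G_q$ be this set for $\lambda_n\to\lambda_{n+1}$ and tolerance $1/q$, $q\ge1$. If $t\in Z_{n+1}\cap V\cap\bigcap_qG_q$, then $f_{\lambda_{n+1}}(t)\in\bigcap_qH^{1/q}=H$. This is $(\ast_{n+1})$.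

Now let $G_{n,q}$ be the set for the limit step $\lambda_n\to\lambda_\omega$ of index $n\ge2$ and tolerance $1/q$. Let $w$ be a vertex of level $\lambda_\omega$ with the chosen fixed coordinate and with moving coordinate in $V\cap\bigcap_{n,q}G_{n,q}$. No single index serves all $w$, but for given $w$ and $q$ we may choose $n\ge\max(2,i_{1/q}(w))$, and part (b) of the link lemma gives $f(w)\in H^{1/q}$. Hence $f(w)\in H$, and $(\ast_\omega)$ holds.

By (T2), $(\ast_\omega)$ gives $\mathsf N_V\,t\in C\ f_{\lambda_\omega}(t)\in H$, and Lemma~\ref{lem:step} for $\lambda_\omega\to\tau$ with tolerance $\eta/2$ gives $\mathsf O^\theta_V\,t\in Z'\ f_\tau(t)\in J^\eta$. Since $V\subseteq U$, this is the claim.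
\end{proof}

The last paragraph of the proof explains why each ladder has one more level above its limit level. At the limit we know the statement only off a meager set, whereas Switch and Exchange need the quantifier $\mathsf O$: the proof of Exchange rests on there being only countably many candidates for the witnessing interval. The first step $0\to1$ serves the same purpose at the start.

Let $\mathcal F$ be the family of all $F\subseteq X$ such that for all $x\in C'$ outside a meager set, $(\omega2+2,x,y)\in F$ for all $y\in C$ outside a meager set depending on $x$. It is closed under supersets and, since countable unions of meager sets are meager, under countable intersections. Every $F\in\mathcal F$ contains uncountably many vertices: $C'$ is nonmeager, so there is an $x$ as in the definition, and $C$ minus a meager set is nonmeager, hence uncountable. In particular $\mathcal F$ is a filter.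

\begin{proposition}\label{prop:constant}
Every continuous $f:X\to\mathbb R$ is constant on some member of $\mathcal F$.
\end{proposition}

\begin{proof}
Let $\eta>0$ and cover $\mathbb R$ by countably many closed intervals of length $\eta$. For each $y\in A_0$, since $A_0$ is nonmeager, one of these intervals $J(y)$ satisfies $\mathsf N\,x\in A_0\ f(0,x,y)\in J(y)$. For the same reason some $J$ equals $J(y)$ for a nonmeager set of $y\in A_0$. This is the first line below. Let $U,W$ be arbitrary nonempty open sets; note that $J$ was chosen before them. Each line follows from the preceding one by the rule named on the right. Step and Ladder are applied to the inner statement, for each value of the outer variable for which it holds, and monotonicity of the outer quantifier is used; Switch is applied to the outer quantifier.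
\[
\begin{array}{llll}
\mathsf N\,y\in A_0 & \mathsf N\,x\in A_0 & f(0,x,y)\in J & \\[2pt]
\mathsf N\,y\in A_0 & \mathsf O^\alpha x\in K & f(1,x,y)\in J^{\eta} & \text{Step } 0\to1\\[2pt]
\mathsf O^\alpha x\in K & \mathsf N\,y\in A_0 & f(1,x,y)\in J^{\eta} & \text{Exchange}\\[2pt]
\mathsf O^\alpha x\in K & \mathsf O^\alpha y\in K & f(\omega+1,x,y)\in J^{2\eta} & \text{lower Ladder}\\[2pt]
\mathsf N^\beta_U\,x\in K & \mathsf O^\alpha y\in K & f(\omega+1,x,y)\in J^{2\eta} & \text{Switch}\\[2pt]
\mathsf O^\alpha y\in K & \mathsf N^\beta_U\,x\in K & f(\omega+1,x,y)\in J^{2\eta} & \text{Exchange}\\[2pt]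
\mathsf O^\alpha y\in K & \mathsf O_U\,x\in C' & f(\omega2+1,x,y)\in J^{3\eta} & \text{upper Ladder}\\[2pt]
\mathsf N^\beta_W\,y\in K & \mathsf O_U\,x\in C' & f(\omega2+1,x,y)\in J^{3\eta} & \text{Switch}\\[2pt]
\mathsf O_U\,x\in C' & \mathsf N^\beta_W\,y\in K & f(\omega2+1,x,y)\in J^{3\eta} & \text{Exchange}\\[2pt]
\mathsf O_U\,x\in C' & \mathsf O_W\,y\in C & f(\omega2+2,x,y)\in J^{4\eta} & \text{Step } \omega2+1\to\omega2+2
\end{array}
\]

For $j\ge1$ let $H_j=\{x\in C':\mathsf O_{I_j}\,y\in C\ f(\omega2+2,x,y)\in J^{4\eta}\}$. By the last line with $W=I_j$, every nonempty open $U$ contains a nonempty open $V$ with $C'\cap V\subseteq H_j$. The union of these sets $V$ is dense and open, so $C'\setminus H_j$ is nowhere dense, and $C'\setminus\bigcap_jH_j$ is meager. Let $x\in\bigcap_jH_j$. Every $I_j$ contains a nonempty open $V_j$ with $f(\omega2+2,x,y)\in J^{4\eta}$ for all $y\in C\cap V_j$, and $\bigcup_jV_j$ is dense and open; so the exceptional $y\in C$ form a nowhere dense set. Hence $F_\eta=f^{-1}(J^{4\eta})\in\mathcal F$, and $J^{4\eta}$ has length $9\eta$. On $\bigcap_{q\ge1}F_{1/q}\in\mathcal F$ any two values of $f$ differ by at most $9/q$ for all $q$, so $f$ is constant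 there.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:graphspace}, $X$ is a zero-dimensional Tychonoff space and a metacompact Moore space, and $|X|=\mathfrak c$. Items (i) and (ii) are Proposition~\ref{prop:diagonal}. The filter $\mathcal F$ converges to no point $p$: the neighborhood $U_0(p)$ of a vertex and the neighborhood $\{p\}$ of an edge contain at most one vertex, so they are not in $\mathcal F$. By Proposition~\ref{prop:constant} and Lemma~\ref{lem:filter}, $X$ is neither Dieudonn\'e complete nor realcompact, and by Corollary~\ref{cor:submetrizable} it is not submetrizable.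
\end{proof}

\begin{remark}\label{rem:five}
The ladders are needed only for the higher ranks. Replace each ladder by one successor step. The resulting graph space $X'$ has five levels
\[
A_0\times A_0,\qquad K\times A_0,\qquad K\times K,\qquad C'\times K,\qquad C'\times C,
\]
numbered $0,\dots,4$, and four steps, which move $x$ by $\alpha$, $y$ by $\alpha$, $x$ by $\beta$ and $y$ by $\beta$. The table in the proof of Proposition~\ref{prop:constant} holds with Step in place of Ladder, so $X'$ is not Dieudonn\'e complete. The $x$-edges of the two types live on the disjoint sets of levels $\{0,1\}$ and $\{2,3\}$, the $y$-edges on $\{1,2\}$ and $\{3,4\}$, so paths with at most two edges are pure and $X'$ has a zero-set diagonal as in Proposition~\ref{prop:diagonal}. A $G_i$-path with three edges from $z$ to $w\ne z$ that is not pure passes through four consecutive levels, and its middle edge $e$ is the only one that moves its coordinate; hence $\delta(z,w)\le d(e)<2^{-i}$. With Lemmas \ref{lem:pure} and \ref{lem:rank}, this shows that $X'$ has a rank $4$-diagonal. At four edges the covers $\gamma_i$ fail: given $(a,a')$ at level $0$ and $(c',c)$ at level $4$, Lemma~\ref{lem:scatter}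 provides $k,k'\in K$ such that
\[
(a,a'),\quad(k,a'),\quad(k,k'),\quad(c',k'),\quad(c',c)
\]
is a $G_i$-path, so the second vertex lies in the $5$-star of the first with respect to every $\gamma_i$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{rank}
\emph{The rank of the diagonal and submetrizability},
\texttt{https://\allowbreak 854172.20nwufd72.asia/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 119619/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 47-2006-4\_4.pdf}.

\end{thebibliography}
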